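# Threshold counting in sparse paving matroids: transversality and monadic second-order logic

## 1. A matroid $M_{\mathcal T}$ for every family $\mathcal T$ of $t$-sets

All matroids are finite. We write $r(\cdot)$ for rank, $\mathrm{cl}(\cdot)$ for closure, $S-x+y$ for $(S\setminus\{x\})\cup\{y\}$, and $X-Y$ for set difference. A hyperplane is a flat of rank $r(M)-1$. A circuit-hyperplane is a set that is both a circuit and a hyperplane; as a circuit of rank $r(M)-1$, it has exactly $r(M)$ elements.

Here is the construction on which everything turns. Let $t\ge 3$, let $V=\{1,\dots,3t\}$, and let $\mathcal U$ be the set of all $t$-subsets of $V$. Put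
$$N=|\mathcal U|=\binom{3t}{t},\qquad c=\Big\lceil \frac{N}{2t}\Big\rceil,\qquad r=tc .$$
Replace each point $u\in V$ by a block $W_u=\{u\}\times\{1,\dots,c\}$ of $c$ elements, and let $E=V\times\{1,\dots,c\}$ be the union of the blocks. For $T\in\mathcal U$ let $F_T=\bigcup_{u\in T}W_u$. Thus $|F_T|=tc=r$ and $|E|=3tc=3r$. For $\mathcal T\subseteq\mathcal U$, let $M_{\mathcal T}$ be the matroid on $E$ whose bases are all $r$-subsets of $E$ except the sets $F_T$ with $T\in\mathcal T$.

We collect the numerical facts. Since $N=\prod_{i<t}\frac{3t-i}{t-i}$ and each factor is at least $3$, we have $N\ge 3^t\ge 27$. Since $3^t>2t$, we have $N/(2t)>1$, so $c\ge2$. Finally, $N/(2t)\le c<N/(2t)+1$ gives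
$$\frac N2\le r<\frac N2+t. \tag{1}$$

We must check that $M_{\mathcal T}$ is a matroid. For $T\ne T'$ in $\mathcal U$ we have $|F_T\cap F_{T'}|=|T\cap T'|\,c\le (t-1)c=r-c\le r-2$. So no two distinct sets $F_T,F_{T'}$ meet in $r-1$ elements, and this is all that is needed.

**Definition.** A matroid $M$ is *sparse paving* if every $r(M)$-subset of its ground set is a basis or a circuit-hyperplane.

For instance, $U_{2,4}$ is sparse paving, and so is the rank-2 matroid on $\{a,b,c,d\}$ whose only non-basis of size $2$ is $\{a,b\}$: that pair is a circuit, and it is a flat of rank $1$. If instead $a,b,c$ are mutually parallel, the matroid is not sparse paving: $\{a,b\}$ is dependent, but it is not a flat.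

**Lemma 1.** Let $|E|>r\ge1$, and let $\mathcal H$ be a family of $r$-subsets of $E$ such that no two distinct members of $\mathcal H$ meet in $r-1$ elements. Then the $r$-subsets of $E$ not in $\mathcal H$ are the bases of a sparse paving matroid of rank $r$. In it, for all $S,Z\subseteq E$,
$$S\text{ is independent}\iff |S|<r,\ \text{ or } |S|=r \text{ and } S\notin\mathcal H, \tag{2}$$
$$r(Z)=\min(|Z|,r),\ \text{ except that } r(Z)=r-1 \text{ when } Z\in\mathcal H. \tag{3}$$

*Proof.* One remark is used throughout: of two distinct $r$-sets that meet in $r-1$ elements, at least one is not in $\mathcal H$.

**Step 1: every $(r-1)$-set lies in a basis.** This shows that bases exist and gives (2). An $(r-1)$-set has $|E|-(r-1)\ge2$ supersets of size $r$. Two of these meet in $r-1$ elements, so one is a basis. Every set of size less than $r$ extends to an $(r-1)$-set and hence to a basis. This is (2).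

**Step 2: basis exchange.** Let $B_1,B_2$ be bases and $x\in B_1-B_2$. If $|B_2-B_1|=1$, say $B_2-B_1=\{y\}$, then $B_1-x+y=B_2$ is a basis. Otherwise there are at least two sets $B_1-x+y$ with $y\in B_2-B_1$. Any two of them meet exactly in $B_1-x$, which has $r-1$ elements, so at least one of them is a basis.

**Step 3: the members of $\mathcal H$ are circuit-hyperplanes.** Let $F\in\mathcal H$. By (2), $F$ is dependent and all its proper subsets are independent, so $F$ is a circuit, of rank $r-1$. If $y\notin F$ and $x\in F$, then $F-x+y$ meets $F$ in $r-1$ elements, so it is a basis, and $r(F\cup\{y\})=r$. So $F$ is a flat, hence a hyperplane.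

**Step 4: ranks.** If $|Z|<r$, then $Z$ is independent. If $|Z|=r$, then $Z$ is a basis or a circuit of size $r$. If $|Z|>r$, then $Z$ contains two $r$-sets meeting in $r-1$ elements, so it contains a basis. This is (3). $\square$

With $\mathcal H=\{F_T:T\in\mathcal T\}$, Lemma 1 shows that each $M_{\mathcal T}$ is a sparse paving matroid of rank $r$. The argument needs only $c\ge2$, so the formulas can also be tried for $t=1$ and $t=2$. For $t=1$ they give $N=3$, $c=2$, $r=2$: six elements in three pairs $W_1,W_2,W_3$, where the pairs selected by $\mathcal T$ are parallel pairs and every other pair of elements is a basis. For $t=2$ they give $N=15$, $c=4$, $r=8$. We shall use both.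

What are these matroids for? They share a ground set and a rank, and they are indexed by $N$ bits: for each $T\in\mathcal U$, is $T\in\mathcal T$ or not? We shall prove that
$$M_{\mathcal T}\ \text{is a transversal matroid}\iff|\mathcal T|\le r ,$$
and by (1) the number $r$ is about $N/2$. So on this family, transversality is a threshold function of $N$ bits. On the other hand, $E$ has only $3t=O(\log N)$ blocks, and inside a block the elements are interchangeable. This makes a fixed logical sentence, evaluated on the $M_{\mathcal T}$, into a circuit of constant depth and quasipolynomial size in those bits. Such circuits cannot count. The conclusion is that no sentence of monadic second-order logic defines transversality.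

## 2. Transversal matroids, MSO sentences, rank predicates

**Definition.** A *partial transversal* of a finite family $(A_j)_{j\in J}$ of subsets of $E$ is a set $\{e_1,\dots,e_k\}$ of distinct elements such that $e_i\in A_{j_i}$ for distinct indices $j_1,\dots,j_k$. A matroid $M$ on $E$ is *transversal* if its independent sets are exactly the partial transversals of some such family, which is then called a *presentation* of $M$.

We say that $X\subseteq E$ is *matched into* $J'\subseteq J$ if there is an injection $\mu:X\to J'$ with $e\in A_{\mu(e)}$ for all $e\in X$, and *matched onto* $J'$ if $\mu$ is a bijection. Repeated sets in a family are allowed and count separately.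

The case $t=1$ can be settled by hand. If $\mathcal T=\{\{1\},\{2\}\}$, take $A_1=E-W_1$ and $A_2=E-W_2$. The two elements of $W_1$ lie only in $A_2$, so $W_1$ is not a partial transversal; likewise $W_2$. Any other pair is one: if it has one element in $W_1$, match that element to $A_2$ and the other, which is outside $W_1$, to $A_1$; if it has an element in $W_2$ and none in $W_1$, match that element to $A_1$ and the other, which is outside $W_2$, to $A_2$; if it is $W_3$, any assignment works. So this $M_{\mathcal T}$ is transversal.

If all three pairs are parallel, it is not. Suppose there were a presentation. An element $a$ is not a loop, so it lies in at least one set. A parallel pair $\{a,a'\}$ is not a partial transversal, so by Hall's theorem its two elements together meet only one set, with index $j$, say. This gives indices $j_1,j_2,j_3$ for the three pairs. They are distinct, because two elements of different pairs form an independent set. But then one element from each pair gives a partial transversal of size $3$ in a matroid of rank $2$. So with three bits, the threshold is $2$, which is $r$.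

**Definition.** *MSO logic of matroids* has variables for elements and for subsets of $E$. Its atomic formulas are equality of elements, membership $x\in X$, and $\mathrm{indep}(X)$, which holds exactly when $X$ is independent. Formulas are built with the logical connectives and with $\exists,\forall$ over both kinds of variables. A property is *MSO-definable* if some MSO sentence $\varphi$ is true on exactly the finite matroids that have the property; we write $M\models\varphi$ for truth.

For example, "$C$ is a circuit" says that $C$ is not independent but every proper subset of $C$ is. "$B$ is a basis" says that $B$ is a maximal independent set. "$F$ is a flat" says that no circuit $C$ has exactly one element outside $F$. "$H$ is a hyperplane" says that $H$ is a maximal proper flat. "$X$ is a union of circuits" says that each $x\in X$ lies in a circuit $C\subseteq X$.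

The question comes from the paper "On Matroid Properties Definable in the MSO Logic": is the property of being transversal MSO-definable? There is an MSO sentence true exactly on the binary transversal matroids, that is, those that are transversal and representable over $GF(2)$. For transversality itself the obvious sentence, "there exist sets $A_1,\dots,A_r$ such that $\dots$", is not a sentence: the number of quantifiers would grow with the rank.

The negative answer survives a large extension of the logic.

**Definition.** A *rank predicate* is a predicate $P(X_1,\dots,X_k)$ on sets whose truth depends only on $|E|$ and on the cardinalities and ranks of the Boolean combinations of $X_1,\dots,X_k$. *Extended MSO* is MSO with arbitrary rank predicates as additional atomic formulas.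

Examples are $\mathrm{indep}(X)$, which says $|X|=r(X)$; $X\subseteq Y$, which says $|X-Y|=0$; "$X$ is a singleton"; modular counting; $|X|=|Y|$; and $r(X)\le r(Y)$. By contrast, "$X$ is a hyperplane" is not a rank predicate. Take $E=\{a,b,c,d\}$ and $X=\{a\}$, once in $U_{2,4}$ and once in the rank-2 matroid whose only dependent pair is $\{a,d\}$. In both, the Boolean combinations $\emptyset,\ X,\ E-X,\ E$ have sizes $0,1,3,4$ and ranks $0,1,2,2$, but $X$ is a hyperplane only in the first.

**Definition.** A *strict gammoid* is a matroid obtained from a directed graph with vertex set $E$ and a set $S\subseteq E$ of targets: $X$ is independent if there are $|X|$ pairwise vertex-disjoint directed paths that start at the elements of $X$ and end in $S$. One-vertex paths are allowed.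

For example, the arcs $3\to1$ and $3\to2$ with $S=\{1,2\}$ give $U_{2,3}$: to link $\{1,3\}$, leave $1$ in place and use $3\to2$, and similarly for $\{2,3\}$.

Here are the results.

**Theorem A.** There is no MSO sentence that is true on exactly the transversal matroids. Moreover, there is no MSO sentence $\varphi$ such that, for every sparse paving matroid $M$, $M\models\varphi$ if and only if $M$ is transversal.

**Theorem B.** Theorem A remains true for extended MSO, and it remains true (for extended MSO) with "strict gammoid" in place of "transversal matroid".

**Theorem C.** Fix finitely many rank predicates and $q\ge0$. There are two sparse paving matroids on the same ground set with the same rank, one transversal and one not, that satisfy the same sentences of quantifier rank at most $q$ of MSO with these predicates.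

**Theorem D.** For each fixed $m$ there is an MSO sentence true exactly on the matroids having a transversal presentation with at most $m$ distinct sets (arbitrary multiplicities allowed). In particular, transversality is MSO-definable among matroids of rank at most $m$.

## 3. Presentations by $r$ sets, and what circuits see of them

We recall three classical theorems. For a family $(A_j)_{j\in J}$ of subsets of $E$ and $Y\subseteq E$, write $N(Y)=\{j\in J:A_j\cap Y\neq\emptyset\}$. (The number $N$ is always $\binom{3t}{t}$; $N(\cdot)$ is always this neighborhood.)

* **Hall.** $X$ is matched into $J$ if and only if $|N(Y)|\ge|Y|$ for all $Y\subseteq X$.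
* **Ore's deficiency formula.** The largest size of a partial transversal contained in $X$ is $\min_{Y\subseteq X}\big(|N(Y)|+|X-Y|\big)$.
* **Mendelsohn–Dulmage.** If some matching covers $X\subseteq E$ and some matching covers $J_0\subseteq J$, then some matching covers $X\cup J_0$.

Here a matching is a set of disjoint edges in the bipartite graph on $E$ and $J$ with $e$ joined to $j$ when $e\in A_j$.

Let $M$ be transversal of rank $r$ with presentation $(A_j)_{j\in J}$.

**Fact F1.** $M$ has a presentation by exactly $r$ of the sets $A_j$.

*Proof.* Let $B$ be a basis, matched onto $J_0\subseteq J$ with $|J_0|=r$. We claim that $(A_j)_{j\in J_0}$ presents $M$. Its partial transversals are partial transversals of the whole family, hence independent. Conversely, let $X$ be independent, so $X$ is matched into $J$. By Mendelsohn–Dulmage, there is a matching covering both $X$ and $J_0$. The elements of $E$ it covers form an independent set, so it has at most $r=|J_0|$ edges. As it covers $J_0$, it uses exactly the indices in $J_0$. So $X$ is matched into $J_0$. $\square$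

Call $X\subseteq E$ *cyclic* if it is a union of circuits; equivalently, $M|X$ has no coloops. In the $t=1$ matroid with $\mathcal T=\{\{1\}\}$, the set $W_1$ is cyclic, and $W_2$ is not.

**Fact F2.** If $X$ is cyclic, then $|N(X)|=r(X)$. In particular a circuit $C$ meets exactly $|C|-1$ of the sets of the presentation.

*Proof.* By Ore, $r(X)=|N(Y)|+|X-Y|$ for some $Y\subseteq X$. Suppose there is an $x\in X-Y$. Since $Y\subseteq X-x$, Ore's formula for $X-x$ gives $r(X-x)\le|N(Y)|+|X-Y|-1<r(X)$, so $x$ is a coloop of $M|X$, a contradiction. Hence $Y=X$ and $r(X)=|N(X)|$. $\square$

These two facts already give half of the threshold, for every matroid of the type in Lemma 1.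

**Lemma 2.** Let $M$ be the matroid of Lemma 1 for the family $\mathcal H$. If $M$ is transversal, then $|\mathcal H|\le r$. More precisely, in any presentation $(A_1,\dots,A_r)$ of $M$ by $r$ sets, each $F\in\mathcal H$ is disjoint from exactly one set $A_{i(F)}$, and $F\mapsto i(F)$ is injective.

*Proof.* A presentation by $r$ sets exists by F1. Each $F\in\mathcal H$ is a circuit of size $r$, so by F2 it meets exactly $r-1$ of the sets and misses exactly one, $A_{i(F)}$.

Suppose $i(F)=i(F')=i$ with $F\ne F'$. Then $A_i$ is disjoint from $F\cup F'$. Choose $x\in F$ and $y\in F'-F$. The set $F-x+y$ meets $F$ in $r-1$ elements, so it is not in $\mathcal H$ and is a basis. It lies in $F\cup F'$, so it misses $A_i$. But a basis has $r$ elements and is matched onto all $r$ sets, so it meets $A_i$. This is a contradiction. $\square$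

## 4. Disjoint circuit-hyperplanes: a threshold that MSO can express

Lemma 2 says that each circuit-hyperplane uses up one set of the presentation. The first thing to try, then, is to let $\mathcal H$ consist of $m$ pairwise disjoint $r$-sets $F_1,\dots,F_m$, with $r\ge2$, $m\ge1$ and $|E|>r$. Lemma 1 applies, since $0\le r-2$.

Here transversality is indeed a threshold: $M$ is transversal if and only if $m\le r$. One direction is Lemma 2. For the other, take the sets $E-F_1,\dots,E-F_m$ and $r-m$ copies of $E$. Each $F_i$ misses one of the $r$ sets, so it is not a partial transversal. If $B$ is another $r$-set and $\emptyset\ne Y\subseteq B$, then $Y$ lies in at most one $F_i$, so $|N(Y)|\ge r-1$, which suffices if $|Y|\le r-1$. If $|Y|=r$, then $Y=B$ lies in no $F_i$, and $|N(Y)|=r$. So $B$ is a transversal by Hall. A partial transversal of a family of $r$ sets that has some transversal extends to a transversal of all $r$ sets, by Mendelsohn–Dulmage. So the family presents $M$.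

One might hope that MSO cannot compare the number $m$ of circuit-hyperplanes with their size $r$. But it can. Consider the sentence

> there is an independent set $S$ that meets every circuit-hyperplane in exactly one element.

The circuit-hyperplanes of $M$ are exactly $F_1,\dots,F_m$. If $m>r$, any such $S$ has at least $m>r$ elements and is dependent, so the sentence is false. If $m\le r$, choose one element from each $F_i$ to form $S$. Then $|S|=m\le r$, and $S$ is not one of the $F_i$: it meets each $F_i$ in one element and $|F_i|=r\ge2$. So $S$ is independent by (2), and the sentence is true. On this family, a single sentence decides transversality.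

The attempt breaks at one point: a set variable can hold a system of representatives for the circuit-hyperplanes, and $\mathrm{indep}$ compares its size with $r$. With $N$ possible circuit-hyperplanes placed on disjoint blocks, a subset of $E$ carries at least one independent choice per block, even up to permutations inside the blocks.

The matroids $M_{\mathcal T}$ are designed against this. There are $N$ possible circuit-hyperplanes, but they overlap heavily, and they are unions of only $3t$ blocks, where $t\le\log_3N$. Up to permutations inside the blocks, a subset of $E$ is described by $3t$ numbers between $0$ and $c$, which is $O(\log^2N)$ bits. The blocks must be large because the threshold $r$ is also the size of the $F_T$, and we want $r$ near $N/2$. The price is that the presentation used above has to be checked again, since many $F_T$ can now contain the same set $Y$.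

## 5. $M_{\mathcal T}$ is transversal exactly when $|\mathcal T|\le r$

The overlap is a real danger, as $t=2$ shows. There $N=15$, $c=4$, $r=8$. Fix $u\in V=\{1,\dots,6\}$ and let $\mathcal T$ consist of the five pairs containing $u$, so $|\mathcal T|=5\le8$. In a presentation by $8$ sets, the five sets $F_T$ would miss five different members, by Lemma 2. All these $F_T$ contain $W_u$, so $W_u$ misses five members and meets at most $3$. But $|W_u|=4<8$, so $W_u$ is independent and must be matched to $4$ members. So $M_{\mathcal T}$ is not transversal. For $t\ge3$ the margin is just enough.

**Lemma 3.** For $t\ge3$ and $\mathcal T\subseteq\mathcal U$, the matroid $M_{\mathcal T}$ is transversal if and only if $|\mathcal T|\le r$.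

*Proof.* If $M_{\mathcal T}$ is transversal, then $|\mathcal T|\le r$ by Lemma 2, since $T\mapsto F_T$ is injective.

Let $|\mathcal T|\le r$. Let $\mathcal A$ consist of the sets $E-F_T$ for $T\in\mathcal T$, together with $r-|\mathcal T|$ copies of $E$. So $\mathcal A$ has $r$ members.

**Step 1: the sets $F_T$ with $T\in\mathcal T$ are not transversals of $\mathcal A$.** The $r$-set $F_T$ would have to be matched onto all $r$ members, but it misses $E-F_T$.

**Step 2: count the members that a set misses.** This prepares Hall's condition for any other $r$-set $B$. Let $\emptyset\ne Y\subseteq B$, let $U=\{u\in V:Y\cap W_u\ne\emptyset\}$, and let $k=|U|\ge1$. The member $E-F_T$ misses $Y$ if and only if $Y\subseteq F_T$, that is, $U\subseteq T$. Copies of $E$ miss nothing. So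
$$|N(Y)|=r-\#\{T\in\mathcal T:U\subseteq T\}. \tag{4}$$

**Step 3: sets $Y$ that touch at least $t$ blocks.** If $k>t$, no $t$-set contains $U$, so $|N(Y)|=r\ge|Y|$. If $k=t$, the only $t$-set containing $U$ is $U$ itself. When $U\notin\mathcal T$, again $|N(Y)|=r$. When $U\in\mathcal T$, we have $|N(Y)|=r-1$ and $Y\subseteq F_U$. If $|Y|=r$, then $Y=F_U=B$, which is excluded because $B$ is not one of the sets in Step 1. So $|Y|\le r-1=|N(Y)|$.

**Step 4: sets $Y$ that touch fewer than $t$ blocks.** Let $1\le k\le t-1$. Then $|Y|\le kc$. The number of $t$-sets containing $U$ is
$$\binom{3t-k}{t-k}=N\prod_{i<k}\frac{t-i}{3t-i}\le N\,3^{-k}.$$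
It suffices to show $N3^{-k}\le(t-k)c$, because then (4) gives $|N(Y)|\ge r-(t-k)c=kc\ge|Y|$. Since $c\ge N/(2t)$, we have $(t-k)c\ge\frac N2\big(1-\frac kt\big)$. So it suffices that
$$3^{-k}\le\tfrac12\Big(1-\frac kt\Big)\qquad(1\le k\le t-1).$$
The left side is convex in $k$ and the right side is affine, so it is enough to check the two ends. For $k=1$ the inequality says $\frac13\le\frac12(1-\frac1t)$, that is, $t\ge3$. For $k=t-1$ it says $3^{-(t-1)}\le\frac1{2t}$, that is, $2t\le3^{t-1}$. This holds for $t=3$, as $6\le9$, and inductively $3^{t}\ge3\cdot2t\ge2(t+1)$.

**Step 5: conclusion.** By Hall, every $r$-set $B$ other than the $F_T$ with $T\in\mathcal T$ is matched into the $r$ members of $\mathcal A$, so it is a transversal. Together with Step 1, the transversals of $\mathcal A$ are exactly the bases of $M_{\mathcal T}$. So independent sets are partial transversals. Conversely, let $X$ be a partial transversal. As $\mathcal A$ has a transversal, some matching covers all $r$ indices, and by Mendelsohn–Dulmage some matching covers $X$ and all $r$ indices. So $X$ lies in a transversal, which is a basis, and $X$ is independent. Hence $\mathcal A$ presents $M_{\mathcal T}$. $\square$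

## 6. Set quantifiers over orbits: from sentences to constant-depth circuits

A *circuit* here has AND and OR gates of unbounded fan-in; its inputs are literals (variables and negated variables) and constants. Its *depth* is the largest number of gates on a path from an input to the output, and its *size* is its number of gates.

For each $T\in\mathcal U$ take a Boolean variable $x_T$. An assignment $x$ corresponds to $\mathcal T=\{T:x_T=1\}$. We want to evaluate a fixed sentence on $M_{\mathcal T}$ by a circuit in these variables. The natural translation reads $\exists X$ as an OR and $\forall X$ as an AND over all subsets of $E$. Its depth is constant, but its fan-in is $2^{|E|}=2^{3r}\ge2^{3N/2}$. That is useless: every Boolean function of $N$ variables has a depth-2 circuit with at most $2^N+1$ gates. The remedy is to quantify over orbits of sets instead of sets.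

Let $\Gamma=\prod_{u\in V}\mathrm{Sym}(W_u)$, acting on $E$. Each element of $\Gamma$ maps every block to itself, so it maps every $F_T$ to itself. Hence $\Gamma$ acts by automorphisms on all the matroids $M_{\mathcal T}$ at once. Two $l$-tuples $(S_1,\dots,S_l)$ of subsets of $E$ lie in the same $\Gamma$-orbit if and only if, for all $u\in V$ and $J\subseteq\{1,\dots,l\}$, they have the same number of elements of $W_u$ lying in exactly those $S_j$ with $j\in J$: when the numbers agree, one can permute inside each $W_u$ to carry each cell to the corresponding cell. There are $3t\cdot2^l$ such numbers, each in $\{0,\dots,c\}$. So
$$\text{the number of } \Gamma\text{-orbits of } l\text{-tuples is at most } (c+1)^{3t\cdot2^l}. \tag{5}$$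

Try this for $t=1$ with $\varphi=\exists X\,(|X|=2\wedge\neg\,\mathrm{indep}(X))$. Of the $64$ subsets of $E$ we keep $27$ orbits, given by the vectors $(|X\cap W_1|,|X\cap W_2|,|X\cap W_3|)\in\{0,1,2\}^3$. Vectors with sum other than $2$ contribute the constant $0$. The vector $(1,1,0)$ and its permutations contribute $0$, since such pairs are always independent. The vector $(2,0,0)$ contributes $x_{\{1\}}$, since then $X=W_1$, and similarly for the other two. The circuit is $x_{\{1\}}\vee x_{\{2\}}\vee x_{\{3\}}$, as it should be.

**Lemma 4.** For each extended MSO sentence $\varphi$ there are $D,K$ depending only on $\varphi$ such that, for every $t\ge3$, there is a circuit of depth at most $D$ with at most $2^{Kt^2}$ gates that outputs $1$ on $x$ if and only if $M_{\mathcal T}\models\varphi$.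

*Proof.*

**Step 1: normalize the sentence.** The aim is to have only set variables and only rank predicates. Replace each element variable by a set variable restricted to singletons: $\exists x\,\psi$ becomes "there is $X$ which is a singleton with $\psi$", and $\forall x\,\psi$ becomes "every $X$ is not a singleton or satisfies $\psi$". Membership becomes inclusion, and equality of elements becomes inclusion of one singleton in the other. Then push negations inward until they stand only before atomic formulas. All atomic formulas are now rank predicates. Rename so that distinct quantifiers bind distinct variables. Let $q$ be the number of variables, $k$ the largest arity of an atomic formula, and $|\varphi|$ the number of subformula occurrences.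

**Step 2: one gate for each subformula and orbit.** Consider a subformula occurrence $\psi$ in the scope of quantifiers binding $X_1,\dots,X_l$, in this order. Automorphisms preserve $|E|$, cardinalities and ranks, hence rank predicates, hence the truth of formulas. So for every $\mathcal T$ the truth of $\psi(S_1,\dots,S_l)$ in $M_{\mathcal T}$ depends only on the $\Gamma$-orbit of $(S_1,\dots,S_l)$. For each orbit $o$ of $l$-tuples, create a gate $g(\psi,o)$, meant to compute this truth value. The output is $g(\varphi,o)$ for the single orbit of the empty tuple.

**Step 3: connectives and quantifiers.** If $\psi=\psi_1\wedge\psi_2$ or $\psi_1\vee\psi_2$, let $g(\psi,o)$ be the AND or OR of $g(\psi_1,o)$ and $g(\psi_2,o)$. If $\psi=\exists X_{l+1}\,\psi'$, let $g(\psi,o)$ be the OR of all $g(\psi',o')$, where $o'$ runs over the orbits of $(l+1)$-tuples that project onto $o$ when the last set is dropped. For $\forall$ use AND.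

To see that this is correct, fix $\bar S\in o$. The value of $\psi$ at $o$ is the OR (or AND) of the values of $\psi'$ at $(\bar S,S')$ over all $S'\subseteq E$, so we must check that the orbits of these tuples are exactly the $o'$ that project onto $o$. Clearly the orbit of $(\bar S,S')$ projects onto $o$. Conversely, let $o'$ project onto $o$, and take a member $(\bar R,R')$ of $o'$. Then $\bar R\in o$, so some $\gamma\in\Gamma$ maps $\bar R$ to $\bar S$, and $\gamma$ maps $(\bar R,R')$ to the member $(\bar S,\gamma R')$ of $o'$.

**Step 4: atomic formulas and their negations.** Fix $\bar S\in o$. The truth value is determined by $|E|$, which is fixed, and by the cardinalities and ranks of the Boolean combinations $Z$ of at most $k$ of the sets in $\bar S$. There are at most $2^{2^k}$ such $Z$, and their cardinalities do not depend on $\mathcal T$. By (3), the rank of $Z$ depends on $\mathcal T$ only if $Z=F_T$ for some $T\in\mathcal U$, which is then unique, and then only through $x_T$. So the truth value is a Boolean function of at most $2^{2^k}$ of the variables. We realize $g(\psi,o)$ by its disjunctive normal form: a depth-2 circuit with at most $s=2^{2^{2^k}}+1$ gates.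

**Step 5: count.** The depth is at most the height of $\varphi$ plus $2$. By (5), the number of gates is at most $|\varphi|(s+1)(c+1)^{3t\cdot2^q}$. Now $c+1\le\frac N{2t}+2\le\frac N6+2\le N\le2^{3t}$, using $N\ge27$. So the number of gates is at most $|\varphi|(s+1)\,2^{9\cdot2^q\,t^2}$. Here $|\varphi|$, $s$, $q$ depend only on $\varphi$, so this is at most $2^{Kt^2}$ for a suitable $K\ge0$ depending only on $\varphi$. $\square$

Note that nothing is asked about how hard a rank predicate is to compute. For each $t$ we only need that some circuit exists.

## 7. From the threshold at $r$ to parity

We use one lower bound, from Håstad, "Almost optimal lower bounds for small depth circuits", STOC 1986; a weaker form with the same consequence is due to Yao, FOCS 1985.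

**Theorem (Håstad).** For every $d$ there are $\varepsilon>0$ and $n_0$ such that, for $n\ge n_0$, every circuit of depth at most $d$ with unbounded fan-in AND/OR gates, whose inputs are literals and constants, and which computes the parity of $n$ variables, has at least $2^{n^\varepsilon}$ gates.

**Proposition 5.** Let $\varphi$ be an extended MSO sentence. There are only finitely many $t\ge3$ such that, for all $\mathcal T\subseteq\mathcal U$, $M_{\mathcal T}\models\varphi$ if and only if $M_{\mathcal T}$ is transversal.

*Proof.* Let $t$ have the stated property.

**Step 1: a small circuit for one threshold.** By Lemmas 3 and 4 there is a circuit of depth at most $D$ and size $S\le2^{Kt^2}$ that computes $\big[\sum_Tx_T\le r\big]$ on $N$ variables. Here $[\cdot]$ is $1$ if the statement holds and $0$ otherwise, and $D,K$ do not depend on $t$.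

**Step 2: fix variables to get all thresholds on fewer variables.** Let $p=\lfloor N/4\rfloor$ and $0\le j\le p$. Keep $p$ variables $y_1,\dots,y_p$ free, set $r-j$ of the other $N-p$ variables to $1$, and set the rest to $0$. This is possible. First, $r-j\ge\frac N2-\frac N4\ge0$ by (1). Second, $r-j\le N-p$, because $p+r\le\frac N4+\frac N2+t\le N$; the last inequality holds since $4t\le3^t\le N$ for $t\ge3$ (for $t=3$ it reads $12\le27\le84$, and the first inequality persists by induction). With $|y|$ for the number of ones, the sum of all variables is $|y|+r-j$, so the restricted circuit computes $[\,|y|\le j\,]$. Its depth is at most $D$ and its size at most $S$. By De Morgan (exchange AND with OR, each literal with its negation, and $0$ with $1$) its negation has a circuit of the same depth and size.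

**Step 3: assemble parity.** The number $|y|$ is odd if and only if it equals some odd $j\le p$, so
$$\mathrm{Parity}(y)=\bigvee_{j\ \mathrm{odd},\ j\le p}\Big([\,|y|\le j\,]\wedge\neg[\,|y|\le j-1\,]\Big).$$
This circuit has depth at most $D+2$ and size at most $2(p+1)S+p+2$. Since $p+1\le N\le2^{3t}$, the size is at most $4\cdot2^{3t}\cdot2^{Kt^2}=2^{Kt^2+3t+2}\le2^{K't^2}$ with $K'=K+2$, because $3t+2\le2t^2$ for $t\ge3$.

**Step 4: compare with the lower bound.** We have $p+1\ge N/4\ge3^t/4$, so $t\le\log_3(4(p+1))$. Suppose infinitely many $t$ had the property. As $t$ grows, so does $p$. For arbitrarily large $p$, the parity of $p$ variables would then have a circuit of depth at most $D+2$ with at most $2^{K'(\log_3(4(p+1)))^2}$ gates. Håstad's theorem with $d=D+2$ requires at least $2^{p^\varepsilon}$ gates for $p\ge n_0$, with $\varepsilon>0$ fixed. But $K'(\log_3(4(p+1)))^2<p^\varepsilon$ for all large $p$. This is a contradiction. $\square$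

## 8. Undefinability of transversal matroids and strict gammoids

**Proof of Theorem A and of the first part of Theorem B.** All $M_{\mathcal T}$ are sparse paving. If an MSO or extended MSO sentence $\varphi$ decided transversality on all sparse paving matroids, then every $t\ge3$ would have the property in Proposition 5, a contradiction. A sentence true on exactly the transversal matroids would in particular decide transversality on the sparse paving ones, so it does not exist either. $\blacksquare$

For strict gammoids we pass to duals. The theorem of Ingleton–Piff (1973) says that the strict gammoids are exactly the duals of the transversal matroids. In the example of Section 2, the dual of $U_{2,3}$ is $U_{1,3}$, which is presented by the single set $E$.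

**Proof of the second part of Theorem B.**

**Step 1: translate a sentence to the dual.** Given an extended MSO sentence $\varphi$, we build $\varphi^*$ such that $M\models\varphi^*$ if and only if $M^*\models\varphi$. A set $X$ is independent in $M^*$ if and only if some basis of $M$ avoids it, so replace $\mathrm{indep}(X)$ by "some maximal independent set is disjoint from $X$". The rank function of $M^*$ is $r^*(Z)=|Z|+r(E-Z)-r(E)$. If $Z$ is a Boolean combination of $X_1,\dots,X_k$, so are $E-Z$ and $E$. So the predicate "$P(X_1,\dots,X_k)$ holds in the dual" is again a rank predicate; replace each extra predicate $P$ by it.

**Step 2: the dual of a sparse paving matroid is sparse paving.** The $r(M^*)$-subsets of $E$ are the complements of the $r(M)$-subsets. Complements of bases of $M$ are bases of $M^*$. If $H$ is a circuit-hyperplane of $M$, then $E-H$ is a circuit of $M^*$, as the complement of a hyperplane of $M$, and a hyperplane of $M^*$, as the complement of a circuit of $M$.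

**Step 3: conclude.** Suppose $\varphi$ decided the strict gammoids among all matroids, or among the sparse paving matroids. In either case it decides them among the sparse paving matroids. For every sparse paving $M$, the dual $M^*$ is sparse paving, and $M\models\varphi^*$ if and only if $M^*\models\varphi$, if and only if $M^*$ is a strict gammoid, if and only if $M$ is transversal. Such a sentence $\varphi^*$ was just excluded. $\blacksquare$

For Theorem C, recall that quantifier rank is the nesting depth of quantifiers. With finitely many predicates, there are only finitely many sentences of quantifier rank at most $q$ up to logical equivalence. Indeed, by induction on $q$, this holds for formulas with free variables in any fixed finite list: there are finitely many atomic formulas in the list, and a formula of rank at most $q+1$ is a Boolean combination of atomic formulas and of formulas $\exists x\,\psi$ or $\exists X\,\psi$ with $\psi$ of rank at most $q$ in the list extended by one variable.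

**Proof of Theorem C.**

**Step 1: one sentence for each type.** Let $\Sigma$ be a finite set of representatives of the sentences of quantifier rank at most $q$ of MSO with the given predicates. For a matroid $M$ let $\theta_M$ be the conjunction of all $\sigma\in\Sigma$ true in $M$ and all $\neg\sigma$ with $\sigma\in\Sigma$ false in $M$. Then $M'\models\theta_M$ if and only if $M$ and $M'$ satisfy the same sentences of quantifier rank at most $q$. There are only finitely many different sentences $\theta_M$.

**Step 2: if no pair exists for $t$, one sentence decides transversality for $t$.** For $t\ge3$ let $\Phi_t$ be the disjunction of all the sentences $\theta_{M_{\mathcal T}}$ with $\mathcal T\subseteq\mathcal U$ and $M_{\mathcal T}$ transversal, each different sentence written once and in a fixed order. The disjunction is not empty, since $M_{\emptyset}$ is transversal by Lemma 3. Call $t$ *bad* if no transversal $M_{\mathcal T}$ and non-transversal $M_{\mathcal T'}$ with this same $t$ satisfy the same sentences of quantifier rank at most $q$. Let $t$ be bad. If $M_{\mathcal T}$ is transversal, then $M_{\mathcal T}\models\theta_{M_{\mathcal T}}$ and so $M_{\mathcal T}\models\Phi_t$. If $M_{\mathcal T}\models\Phi_t$, then $M_{\mathcal T}$ satisfies the same sentences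 of quantifier rank at most $q$ as some transversal $M_{\mathcal T''}$ with the same $t$, so it is transversal because $t$ is bad. So $\Phi_t$ decides transversality among the $M_{\mathcal T}$ with this $t$.

**Step 3: pigeonhole.** There are finitely many different $\theta_M$, hence finitely many different $\Phi_t$. If infinitely many $t$ were bad, a single sentence $\Phi$ would equal $\Phi_t$ for infinitely many bad $t$, contradicting Proposition 5. So all but finitely many $t$ are not bad, and each such $t$ gives the required pair, on the common ground set $E$ and of common rank $r$. $\blacksquare$

## 9. Cyclic flats and presentations with boundedly many distinct sets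

Section 2 noted that one cannot quantify over an unbounded list of sets. Theorem D says that once the number of distinct sets is bounded, a sentence exists, even though the multiplicities, and so the rank, are unbounded. The sentence guesses the complements of the sets as cyclic flats and describes a matching by a partition of a basis, without ever naming a multiplicity.

A *cyclic flat* is a flat that is a union of circuits; $\emptyset$ counts as a union of no circuits. In the $t=1$ matroid with $\mathcal T=\{\{1\},\{2\}\}$ the cyclic flats are $\emptyset$, $W_1$, $W_2$ and $E$. A set $T$ is a *basis of $M/X$* if $T\cap X=\emptyset$ and $Z\cup T$ is a basis of $M$ for some basis $Z$ of $M|X$. Then $|T|=r(M)-r(X)$. By the formulas in Section 2, all these notions are MSO-expressible. For $m'\ge0$ let $\tau_{m'}$ be the following sentence.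

> There are distinct cyclic flats $G_1,\dots,G_{m'}$ such that for every basis $B$ there is a partition $B=B_1\cup\dots\cup B_{m'}$ (parts possibly empty) such that for every cyclic flat $X$ the set $\bigcup_{i:\,G_i\supseteq X}B_i$ is a basis of $M/X$.

This is an MSO sentence for each fixed $m'$: membership of $e$ in the union is the finite disjunction over $i\le m'$ of "$e\in B_i$ and $X\subseteq G_i$".

In the example just mentioned, $\tau_2$ holds with $G_1=W_1$ and $G_2=W_2$. Given a basis $B$, put an element of $W_1$ into $B_2$, put an element of $W_2$ into $B_1$, and distribute the elements of $W_3$ so that $|B_1|=|B_2|=1$. For $X=\emptyset$ the union is $B$. For $X=W_1$ it is $B_1$, a single element outside $W_1$, hence a basis of $M/W_1$. The case $X=W_2$ is similar. For $X=E$ the union is empty, as it should be.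

**Claim.** $\tau_0\vee\dots\vee\tau_m$ holds in $M$ if and only if $M$ has a transversal presentation with at most $m$ distinct sets.

*Proof that the sentence gives a presentation.* Let $\tau_{m'}$ hold with $m'\le m$, and let $r=r(M)$.

**Step 1: the part sizes do not depend on the basis.** They will be the multiplicities. For any basis $B$ with its partition and any cyclic flat $X$, comparing sizes gives
$$\sum_{i:\,G_i\supseteq X}|B_i|=r-r(X). \tag{6}$$
Apply (6) to $X=G_1,\dots,G_{m'}$. Since the $G_i$ are distinct, this is a linear system in $|B_1|,\dots,|B_{m'}|$ which is triangular with respect to inclusion, with ones on the diagonal. Its right-hand side does not depend on $B$. So the numbers $d_i=|B_i|$ do not depend on $B$. As the $B_i$ partition $B$, we have $\sum_id_i=r$.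

**Step 2: independent sets are partial transversals.** Let $\mathcal A$ consist of $d_i$ copies of $E-G_i$ for each $i$, so it has $r$ members and at most $m'$ distinct ones. For a basis $B$, taking $X=G_i$ in $\tau_{m'}$ gives a set that contains $B_i$ and is disjoint from $G_i$. So $B_i\subseteq E-G_i$, and $B_i$ can be matched onto the $d_i$ copies of $E-G_i$. So every basis is a transversal of $\mathcal A$, and every independent set is a partial transversal.

**Step 3: partial transversals are independent.** It suffices that no circuit $C$ is a partial transversal. Let $X=\mathrm{cl}(C)$. This is a flat, and each $e\in X-C$ lies in a circuit contained in $C\cup\{e\}$, so $X$ is a cyclic flat. Since each $G_i$ is a flat, $C\subseteq G_i$ if and only if $X\subseteq G_i$. A copy of $E-G_i$ is disjoint from $C$ if and only if $C\subseteq G_i$. So by (6), $C$ is disjoint from exactly $r-r(X)$ of the $r$ members of $\mathcal A$. It meets only $r(X)=r(C)=|C|-1$ of them, so it is not a partial transversal. Hence $\mathcal A$ presents $M$.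

*Proof that a presentation gives the sentence.* Let $M$ have a presentation with at most $m$ distinct sets. By F1 we may pass to a subfamily and assume that it consists of exactly $r$ sets $(A_1,\dots,A_r)$.

**Step 4: enlarge the sets until the complements are cyclic.** Suppose $e\notin A_i$ is a coloop of $M\setminus A_i=M|(E-A_i)$. We claim that replacing $A_i$ by $A_i\cup\{e\}$ does not change the matroid. Old partial transversals remain partial transversals. If the claim fails, some new partial transversal is dependent in $M$, so it contains a circuit $C$ of $M$ which is a partial transversal of the new family and therefore meets at least $|C|$ of the new sets. By F2, $C$ meets exactly $|C|-1$ of the old sets. Only the $i$-th set changed, so $C\cap A_i=\emptyset$ and $e\in C$. Then $e$ lies in a circuit of $M\setminus A_i$, contradicting that it is a coloop there.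

Since $M$ is unchanged, the same step can then be performed for all other copies of the same set $A_i$. So the number of distinct sets does not increase. Repeat until no step applies; this ends, since the sets grow inside $E$. Now no $M|(E-A_i)$ has a coloop, so every $E-A_i$ is cyclic.

**Step 5: the complements are flats.** Let $G=E-A_i$ and $f\in A_i$. A basis of $G$ is matched into sets other than $A_i$, since $G\cap A_i=\emptyset$. Matching $f$ to $A_i$ as well gives an independent set of size $r(G)+1$ in $G\cup\{f\}$. So $f\notin\mathrm{cl}(G)$.

**Step 6: verify $\tau_{m'}$.** Let $G_1,\dots,G_{m'}$ be the distinct complements; they are distinct cyclic flats and $m'\le m$. Given a basis $B$, match it onto the $r$ sets, and let $B_i$ be the set of elements matched to copies of $E-G_i$. This is a partition of $B$. Let $X$ be a cyclic flat and $T=\bigcup_{i:\,G_i\supseteq X}B_i$. Since $G_i\supseteq X$ says that $E-G_i$ is disjoint from $X$, and since all $r$ indices are used by $B$, the elements of $T$ are matched onto exactly the sets disjoint from $X$. So $|T|=r-|N(X)|=r-r(X)$ by F2. Elements of $X$ lie in no set disjoint from $X$, so $T\cap X=\emptyset$. Let $Z$ be a basis of $M|X$. It is matched into sets that meet $X$. The two matchings use different indices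 and different elements, so together they match $Z\cup T$, a set of $r(X)+r-r(X)=r$ elements. So $Z\cup T$ is a partial transversal of size $r$, that is, a basis of $M$. Hence $T$ is a basis of $M/X$, and $\tau_{m'}$ holds. $\square$

**Proof of Theorem D.** The first statement is the Claim, with the sentence $\tau_0\vee\dots\vee\tau_m$. For the second, a transversal matroid of rank at most $m$ has a presentation with at most $m$ sets, by F1. So among matroids of rank at most $m$ the same sentence defines transversality. Moreover "rank at most $m$" is itself MSO-expressible: no independent set contains $m+1$ distinct elements. $\blacksquare$
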